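\title{Craig interpolation fails in standard first-order G\"odel logic}

\begin{abstract}
We show that first-order G\"odel logic with truth values in $[0,1]$ does not have the Craig interpolation property. The counterexample uses four unary predicate symbols and no function symbols, and not even a set of sentences of the shared language interpolates. More generally, for a closed set $V\subseteq[0,1]$ containing $0$ and $1$, first-order G\"odel logic with truth values in $V$ has the Craig interpolation property if and only if $V$ has at most three elements.
\end{abstract}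

\section{Introduction}

\subsection{G\"odel logics}

A \emph{language} $\mathcal{L}$ is a set of predicate, function and constant symbols, each with an arity. Equality is not a logical symbol. The $\mathcal{L}$-formulas are built from atomic formulas $P(t_1,\dots,t_n)$, with $P$ a predicate symbol of $\mathcal{L}$ and $t_1,\dots,t_n$ terms of $\mathcal{L}$, and from the constant $\bot$, by means of $\wedge,\vee,\to,\forall,\exists$. A \emph{sentence} is a formula without free variables. We abbreviate $\neg A:=A\to\bot$, $\top:=\bot\to\bot$ and $A\leftrightarrow B:=(A\to B)\wedge(B\to A)$.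

A \emph{G\"odel set} is a closed set $V\subseteq[0,1]$ with $0,1\in V$. A \emph{$V$-structure} $\mathcal{M}$ for $\mathcal{L}$ consists of a nonempty domain $M$, a function $f^{\mathcal{M}}\colon M^n\to M$ for each $n$-ary function symbol $f$, an element $c^{\mathcal{M}}\in M$ for each constant symbol $c$, and a map $P^{\mathcal{M}}\colon M^n\to V$ for each $n$-ary predicate symbol $P$. Terms are evaluated as usual, and the value of $P(t_1,\dots,t_n)$ is $P^{\mathcal{M}}$ applied to the values of the terms. The constant $\bot$ has value $0$, the connectives $\wedge$ and $\vee$ are $\min$ and $\max$, the implication is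
\[
a\to b=\begin{cases}1&\text{if }a\le b,\\ b&\text{if }a>b,\end{cases}
\]
and $\forall$ and $\exists$ are the infimum and the supremum over $M$. Since $V$ is closed and contains $0$ and $1$, all formulas take values in $V$. The value of a sentence $\varphi$ in $\mathcal{M}$ is written $\varphi^{\mathcal{M}}$. For sentences $\varphi,\psi$ we write $\varphi\models_V\psi$ if $\varphi^{\mathcal{M}}\le\psi^{\mathcal{M}}$ for every $V$-structure $\mathcal{M}$ for a language containing the symbols of both; equivalently, $\varphi\to\psi$ has value $1$ in every such structure. This defines the first-order G\"odel logic $\mathbb{G}_V$. For $V=\{0,1\}$ it is classical first-order logic without equality. For $V=[0,1]$ it is \emph{standard} G\"odel logic, and we omit $V$ from the notation.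

The connectives depend only on the order of the truth values. The quantifiers also depend on their topology, because an infimum or supremum need not be attained.

\subsection{The interpolation problem}

Let $\varphi$ be an $\mathcal{L}_1$-sentence and $\psi$ an $\mathcal{L}_2$-sentence, and let $\mathcal{L}=\mathcal{L}_1\cap\mathcal{L}_2$ be the language of the shared symbols; it may be empty, in which case its sentences are built from $\bot$ alone. An \emph{interpolant} is an $\mathcal{L}$-sentence $\theta$ with $\varphi\models_V\theta$ and $\theta\models_V\psi$. The logic $\mathbb{G}_V$ has the \emph{Craig interpolation property} if an interpolant exists for all $\mathcal{L}_1,\mathcal{L}_2,\varphi,\psi$ with $\varphi\models_V\psi$.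

To see what this asks, fix a $V$-structure $\mathcal{N}$ for $\mathcal{L}$. Let $\varphi^{\uparrow}(\mathcal{N})$ be the supremum of the values of $\varphi$ in all expansions of $\mathcal{N}$ to $V$-structures for $\mathcal{L}_1$, and $\psi^{\downarrow}(\mathcal{N})$ the infimum of the values of $\psi$ in all expansions to $\mathcal{L}_2$. An expansion to $\mathcal{L}_1$ and an expansion to $\mathcal{L}_2$ combine to one structure for $\mathcal{L}_1\cup\mathcal{L}_2$, so $\varphi\models_V\psi$ holds if and only if $\varphi^{\uparrow}\le\psi^{\downarrow}$ everywhere, and $\theta$ is an interpolant if and only if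
\begin{equation}\label{eq:sandwich}
\varphi^{\uparrow}(\mathcal{N})\le\theta^{\mathcal{N}}\le\psi^{\downarrow}(\mathcal{N})\qquad\text{for all }\mathcal{N}.
\end{equation}
Interpolation thus says that the shared language is expressive enough to fit a sentence between the two functions whenever there is room for one.

For $V=\{0,1\}$ this is Craig's theorem \cite{Craig}. The question we answer comes from \cite{Rational}:
\begin{quote}
Does standard first-order G\"odel logic $\mathbb{G}_{[0,1]}$ have the Craig interpolation property?
\end{quote}
The simplest cases suggest a positive answer. Interpolation holds for two and for three truth values. It fails for finite $V$ with at least four elements, but for a reason of counting: with private symbols a sentence can ask whether there is another truth value below or above the value of a shared symbol (Section~\ref{sec:finite}). In $[0,1]$ there is always room, so this obstruction vanishes and one would expect interpolation to return. It does not.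

\subsection{Results}

Let $E,C,P,Q$ be unary predicate symbols, $\mathcal{L}_1=\{E,C,P\}$, $\mathcal{L}_2=\{E,C,Q\}$ and $\mathcal{L}=\{E,C\}$. Put $e:=\forall y\,E(y)$, and for $R\in\{P,Q\}$
\begin{align*}
\chi_R&:=\forall x\,(R(x)\vee\neg R(x))\wedge\forall x\,(R(x)\to E(x))\wedge\forall x\,\bigl(R(x)\vee(E(x)\to e)\bigr),\\
\iota_R&:=\forall x\,(R(x)\to C(x)),\qquad \sigma_R:=\exists x\,(\neg R(x)\wedge C(x)).
\end{align*}
Finally let
\begin{equation}\label{eq:phipsi}
\varphi:=\chi_P\wedge(\iota_P\to\sigma_P),\qquad \psi:=\chi_Q\to\bigl(e\vee(\iota_Q\to\sigma_Q)\bigr).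
\end{equation}

\begin{theorem}\label{thm:standard}
We have $\varphi\models\psi$, but no $\mathcal{L}$-sentence $\theta$ satisfies $\varphi\models\theta$ and $\theta\models\psi$. Moreover, there is no set $\Theta$ of $\mathcal{L}$-sentences such that, in every structure, $\varphi=1$ implies that all members of $\Theta$ have value $1$, and all members of $\Theta$ having value $1$ implies $\psi=1$. In particular, $\mathbb{G}_{[0,1]}$ does not have the Craig interpolation property.
\end{theorem}

\begin{theorem}\label{thm:all}
Let $V$ be a G\"odel set. First-order $\mathbb{G}_V$ has the Craig interpolation property if and only if $|V|\le3$.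
\end{theorem}

Theorem~\ref{thm:standard} is proved in Section~\ref{sec:standard}. Theorem~\ref{thm:all} is the conjunction of four propositions, one for each possible size of $V$: Proposition~\ref{prop:three} for $|V|\le3$, Proposition~\ref{prop:finite} for $4\le|V|<\infty$, Proposition~\ref{prop:countable} for countably infinite $V$, and Proposition~\ref{prop:uncountable} for uncountable $V$. The three failures have different causes: counting of values, the parity of a finite order, and the difference between a limit and a jump.

\section{Computing with values, and a criterion for failure}\label{sec:prelim}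

When the structure is understood, the name of a formula also denotes its value. A predicate is \emph{crisp} in a structure if it takes only the values $0$ and $1$. A formula all of whose predicates are crisp has value $1$ if it is classically true and $0$ otherwise. For a predicate symbol $R$ put $\mathrm{cr}(R):=\forall\bar x\,(R(\bar x)\vee\neg R(\bar x))$, and for formulas or values put
\[
a\prec b:=(b\to a)\to b .
\]
The following facts about $a,b,v\in[0,1]$ are used throughout.
\begin{itemize}
\item[(A1)] If $(a\to b)<1$, then $a>b$ and $(a\to b)=b$. If $(a\to b)>b$, then $a\le b$.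
\item[(A2)] If $(a\to b)\ge v$ and $a\ge v$, then $b\ge v$: either $b\ge a$ or $b=(a\to b)$.
\item[(A3)] $\neg a$ is $1$ if $a=0$ and $0$ otherwise. Hence $(a\vee\neg a)\ge v>0$ implies $a=0$ or $a\ge v$, and $\mathrm{cr}(R)=1$ if and only if $R$ is crisp.
\item[(A4)] $a\prec b$ is $1$ if $a<b$, since then $(b\to a)=a$, and it is $b$ if $a\ge b$, since then $(b\to a)=1$. Hence $(a\prec b)>b$ implies $a<b$.
\item[(A5)] The operations $\wedge,\vee,\to$ make sense in any chain with a greatest element, they return an argument or the greatest element, and a strictly increasing map that preserves the greatest element commutes with them.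
\end{itemize}

All three failures of interpolation are established by exhibiting two structures that the shared language cannot tell apart at the value $1$.

\begin{lemma}\label{lem:pair}
Let $\varphi_1$ be an $\mathcal{L}_1$-sentence, $\varphi_2$ an $\mathcal{L}_2$-sentence and $\mathcal{L}=\mathcal{L}_1\cap\mathcal{L}_2$, for arbitrary languages $\mathcal{L}_1,\mathcal{L}_2$. Suppose that $\mathcal{M}_1$ and $\mathcal{M}_2$ are $V$-structures for $\mathcal{L}_1$ and $\mathcal{L}_2$ such that $\varphi_1^{\mathcal{M}_1}=1$, $\varphi_2^{\mathcal{M}_2}<1$, and every $\mathcal{L}$-sentence with value $1$ in $\mathcal{M}_1$ has value $1$ in $\mathcal{M}_2$. Then there is no set $\Theta$ of $\mathcal{L}$-sentences such that, in every $V$-structure, $\varphi_1=1$ implies that all members of $\Theta$ have value $1$, and all members of $\Theta$ having value $1$ implies $\varphi_2=1$. In particular, no $\mathcal{L}$-sentence $\theta$ satisfies $\varphi_1\models_V\theta\models_V\varphi_2$.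
\end{lemma}

\begin{proof}
The members of such a $\Theta$ would have value $1$ in $\mathcal{M}_1$, hence in $\mathcal{M}_2$, which forces $\varphi_2^{\mathcal{M}_2}=1$. An interpolant $\theta$ would give the set $\Theta=\{\theta\}$.
\end{proof}

We call $(\mathcal{M}_1,\mathcal{M}_2)$ as in the lemma a \emph{refuting pair} for $(\varphi_1,\varphi_2)$.

\begin{remark}\label{rem:nullary}
Sections~\ref{sec:finite} and~\ref{sec:countable} use $0$-ary predicate symbols. If these are not wanted, replace each such $r$ by $\forall x\,R(x)$ with a new unary symbol $R$. The entailments survive, since their proofs use only that $r$ has some value in $V$. In the refuting pairs, interpret $R$ by the constant map with the value of $r$; every sentence then has the value of the sentence obtained by writing $r$ for each $R(t)$.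
\end{remark}

\section{Finitely many values, at least four}\label{sec:finite}

We begin with the smallest failure, where both sides of \eqref{eq:sandwich} can be tabulated.

\begin{example}\label{ex:four}
Let $V=\{0,a,b,1\}$ with $0<a<b<1$, let $p,r,s$ be $0$-ary, and let
\[
\varphi_4:=\neg\neg p\wedge(p\prec r),\qquad \psi_0:=(r\prec s)\to s .
\]
The only shared symbol is $r$. By (A3) and (A4), $\varphi_4$ is $0$ if $p=0$, it is $1$ if $0<p<r$, and it is $r$ if $p>0$ and $p\ge r$. Likewise $\psi_0$ is $s$ if $s>r$, and it is $s\to s=1$ if $s\le r$. Therefore
\[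
\begin{array}{c|cccc}
r&0&a&b&1\\ \hline
\varphi_4^{\uparrow}&0&a&1&1\\
\psi_0^{\downarrow}&a&b&1&1
\end{array}
\]
and $\varphi_4\models_V\psi_0$. An interpolant must have value $1$ for $r=b$ and value at most $b$ for $r=a$. But the increasing bijection $\{0,b,1\}\to\{0,a,1\}$ commutes with the connectives, so a sentence in $r$ alone that is $1$ for $r=b$ is also $1$ for $r=a$.
\end{example}

In words, $\varphi_4$ asks for a value strictly between $0$ and $r$, a failure of $\psi_0$ asks for a value strictly between $r$ and $1$, and $V$ is too small for both. For larger $V$ it suffices to ask for more values below $r$.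

\begin{proposition}\label{prop:finite}
If $4\le|V|<\infty$, then $\mathbb{G}_V$ does not have the Craig interpolation property.
\end{proposition}

\begin{proof}
Let $V=\{v_0<v_1<\dots<v_{n-1}\}$ and $k=n-3\ge1$. With $0$-ary symbols $p_1,\dots,p_k,r,s$ let
\[
\varphi_n:=\neg\neg p_1\wedge\bigwedge_{i<k}(p_i\prec p_{i+1})\wedge(p_k\prec r),\qquad\psi_0:=(r\prec s)\to s,
\]
and let $\mathcal{L}_1=\{p_1,\dots,p_k,r\}$, $\mathcal{L}_2=\{r,s\}$.

Suppose $\varphi_n>\psi_0$ in some $V$-structure. Then $\psi_0<1$, so $\psi_0=s<1$ and $(r\prec s)>s$ by (A1), and $r<s$ by (A4). Every conjunct of $\varphi_n$ exceeds $s$. From $(p_k\prec r)>s>r$ we get $p_k<r$; then $(p_{k-1}\prec p_k)>s>p_k$ gives $p_{k-1}<p_k$, and descending in this way we reach $p_1<p_2$. From $\neg\neg p_1>0$ we get $p_1>0$. Thus $0<p_1<\dots<p_k<r<s<1$ are $k+4=n+1$ elements of $V$, which is impossible. Hence $\varphi_n\models_V\psi_0$.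

On a one-element domain let $\mathcal{M}_1$ have $p_i=v_i$ and $r=v_{k+1}=v_{n-2}$, and let $\mathcal{M}_2$ have $r=v_1$ and $s=v_2$. Then $\varphi_n^{\mathcal{M}_1}=1$, and $\psi_0^{\mathcal{M}_2}=v_2<1$ because $n\ge4$. In a sentence of the language $\{r\}$ the quantifiers are vacuous, and by (A5) the increasing bijection $\{0,v_{n-2},1\}\to\{0,v_1,1\}$ carries its value in $\mathcal{M}_1$ to its value in $\mathcal{M}_2$. So $(\mathcal{M}_1,\mathcal{M}_2)$ is a refuting pair, and Lemma~\ref{lem:pair} applies.
\end{proof}

Over $[0,1]$ these sentences are harmless: for $0<r<1$ one can choose $0<p_1<\dots<p_k<r<s<1$, so $\varphi_n\not\models\psi_0$. A counterexample for $[0,1]$ has to exploit the quantifiers.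

\section{The counterexample for $[0,1]$}\label{sec:standard}

Throughout this section and the next, $\varphi,\psi$ are the sentences \eqref{eq:phipsi} and $\mathcal{L}=\{E,C\}$.

\subsection{What $\varphi$ and $\psi$ say}\label{sub:idea}

Consider a structure with $\chi_R=1$ and $e<1$. Then $R$ is crisp; where $R=1$ we have $E=1$, and where $R=0$ we have $E\le e$, hence $E=e$. So $E$ takes only the values $e$ and $1$, and $R$ is the indicator function of the set $X=\{m:E(m)=1\}$. Consequently $\iota_R$ is the infimum of $C$ on $X$ and $\sigma_R$ is the supremum of $C$ off $X$. Thus $P$ and $Q$ are two private names for the same set, $\varphi$ asserts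
\begin{equation}\label{eq:cut}
\inf_{m\in X}C(m)\le\sup_{m\notin X}C(m),
\end{equation}
and $\psi$ asserts the same unless $e=1$. The disjunct $e$ in $\psi$ is needed, because for $e=1$ the predicates $P$ and $Q$ are unrelated: on a one-element domain with $E=C=Q=1$ and $P=0$ we have $\varphi=1$ and $\chi_Q\to(\iota_Q\to\sigma_Q)=0$.

An interpolant would have to express \eqref{eq:cut} with $E$ and $C$ alone. The shared language does know $X$: the formula $E(x)$ is $1$ on $X$ and $e$ off $X$, and $E(x)\to e$ is $e$ on $X$ and $1$ off $X$. But both formulas have values $\ge e$. Suppose that $0<e<1$ and $C<e$ everywhere. Then $E(x)\to C(x)$ and $(E(x)\to e)\wedge C(x)$ both have the value $C(x)$ at every point, so the natural substitutes for $\iota_R$ and $\sigma_R$ compute the infimum and supremum of $C$ over the whole domain. Negation does not help, as $\neg E(x)=0$ everywhere. The set $X$ is visible only above the level $e$, and the values of $C$ lie below it.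

This is not yet enough, since comparisons between two values of $C$ are visible at the level $1$. In the situation just described, each instance of the matrix of
\[
\eta:=\exists x\exists y\,\bigl(E(x)\wedge(E(y)\to e)\wedge(C(x)\to C(y))\bigr)
\]
is $1$ if $x\in X$, $y\notin X$, $C(x)\le C(y)$, and is at most $e$ otherwise. On a finite domain with $X\neq\emptyset$, therefore, $\eta=1$ is equivalent to \eqref{eq:cut}. A refuting pair must agree on all such comparisons. We take $C(y)<C(x)$ for all $y\notin X$ and $x\in X$ in both structures, with the infimum and supremum in \eqref{eq:cut} not attained, equal in the first structure and different in the second. The simplest way to arrange this is to take the domain $\mathbb{Q}$, $X=\{q>\alpha\}$ for an irrational $\alpha$, and $C$ strictly increasing, with or without a jump at $\alpha$ (Figure~\ref{fig:pair}).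

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.05,yscale=3.4]
\draw[->] (-2,0) -- (2.2,0) node[right] {$\mathbb{Q}$};
\draw[dotted] (0,0) node[below] {$\alpha$} -- (0,1.06);
\draw[thick] (-2,0.75) node[left] {$\frac34$} -- node[above] {$E$} (0,0.75);
\draw[thick] (0,1) -- (2,1) node[right] {$1$};
\draw[dashed] (-2,0.25) node[left] {$\frac14$} -- (2,0.25);
\draw[dashed] (-2,0.5) node[left] {$\frac12$} -- (2,0.5);
\draw[thick] (-2,0.265) .. controls (-0.4,0.29) and (0.4,0.46) .. (2,0.485);
\node at (1.2,0.37) {$C$};
\begin{scope}[shift={(6,0)}]
\draw[->] (-2,0) -- (2.2,0) node[right] {$\mathbb{Q}$};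
\draw[dotted] (0,0) node[below] {$\alpha$} -- (0,1.06);
\draw[thick] (-2,0.75) node[left] {$\frac34$} -- node[above] {$E$} (0,0.75);
\draw[thick] (0,1) -- (2,1) node[right] {$1$};
\draw[dashed] (-2,0.25) node[left] {$\frac14$} -- (2,0.25);
\draw[dashed] (-2,0.5) node[left] {$\frac12$} -- (2,0.5);
\draw[thick] (-2,0.26) .. controls (-1,0.27) and (-0.5,0.29) .. (0,0.3125);
\draw[thick] (0,0.4375) .. controls (0.5,0.46) and (1,0.48) .. (2,0.49);
\node at (1.2,0.37) {$C$};
\end{scope}
\end{tikzpicture}
\caption{Two structures for $\{E,C\}$ with domain $\mathbb{Q}$ (horizontal) and truth values in $[0,1]$ (vertical). In both, $E$ is $\frac34$ to the left of the irrational $\alpha$ and $1$ to the right, and $C$ increases strictly from $\frac14$ to $\frac12$. On the left the one-sided limits of $C$ at $\alpha$ coincide; on the right $C$ jumps at $\alpha$. The same $\{E,C\}$-sentences have value $1$ in both.}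
\label{fig:pair}
\end{figure}

\subsection{The entailment}

The relation $\models$ compares values, so we cannot assume $\chi_P=\chi_Q=1$. We only know that both are at least some $v>e$, and the description above holds up to the level $v$.

\begin{proposition}\label{prop:entail}
$\varphi\models_V\psi$ for every G\"odel set $V$.
\end{proposition}

\begin{proof}
Every $V$-structure is a $[0,1]$-structure, so let $\mathcal{M}$ be any structure and suppose $\varphi>\psi$. Then $\psi<1$, so $\chi_Q>\psi=\max(e,\iota_Q\to\sigma_Q)$ by (A1). In particular $(\iota_Q\to\sigma_Q)<1$, so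
\begin{equation}\label{eq:strict}
\iota_Q>\sigma_Q
\end{equation}
and $\psi=\max(e,\sigma_Q)$. Let $v:=\min(\varphi,\chi_Q)$. Then $v>\max(e,\sigma_Q)\ge0$ and $\chi_P,\chi_Q\ge v$.

Let $R\in\{P,Q\}$ and $m\in M$. By the first conjunct of $\chi_R$ and (A3), $R(m)\ge v$ or $R(m)=0$. If $R(m)\ge v$, the second conjunct and (A2) give $E(m)\ge v$. If $R(m)=0$, the third conjunct gives $(E(m)\to e)\ge v>e$, so $E(m)\le e<v$ by (A1). Hence, with $X:=\{m:E(m)\ge v\}$, both $P$ and $Q$ are $\ge v$ on $X$ and $0$ off $X$.

It follows that $\neg P$ and $\neg Q$ are both the indicator function of $M\setminus X$, so $\sigma_P=\sigma_Q=:s$, and $s<v$. For $m\in X$ we have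
\[
\min\bigl(v,R(m)\to C(m)\bigr)=\min\bigl(v,C(m)\bigr):
\]
if $R(m)\le C(m)$, both sides are $v$ because $C(m)\ge R(m)\ge v$, and otherwise $R(m)\to C(m)$ equals $C(m)$. For $m\notin X$ we have $(R(m)\to C(m))=1$. So $\min(v,R(m)\to C(m))$ does not depend on $R$, and taking the infimum over $m$ gives $\min(v,\iota_P)=\min(v,\iota_Q)$.

From $\varphi\ge v$ we get $(\iota_P\to s)\ge v>s$, so $\iota_P\le s<v$ by (A1). Then $\min(v,\iota_Q)=\iota_P<v$, hence $\iota_Q=\iota_P\le s=\sigma_Q$, contradicting \eqref{eq:strict}.
\end{proof}

\subsection{What the shared language sees}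

We must show that the two structures of Figure~\ref{fig:pair} give the value $1$ to the same $\mathcal{L}$-sentences. No increasing homeomorphism of $[0,1]$ carries one to the other, so (A5) alone does not suffice. The point is that the limits of $C$ at $\alpha$ never occur as values of $\mathcal{L}$-formulas. To prove this we compute all values in one abstract chain that contains no point for $\alpha$, and show that every infimum and supremum that is needed exists there.

Fix an irrational $\alpha$. Let $W$ be the chain
\[
\mathbf{0}<\beta<(\text{all }q\in\mathbb{Q}\text{ in their usual order})<\tau<\rho<\mathbf{1},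
\]
where $\mathbf{0},\beta,\tau,\rho,\mathbf{1}$ are five new points, and let $F=\{\mathbf{0},\beta,\tau,\rho,\mathbf{1}\}$. A rational $q$ will be both a domain element and the name in $W$ of the value $C(q)$; the points $\beta,\tau$ name the infimum and supremum of $C$, and $\rho$ names $e$.

\begin{definition}
A \emph{good embedding} is a strictly increasing map $j\colon W\to[0,1]$ with $j(\mathbf{0})=0$, $j(\mathbf{1})=1$ and, with $q$ ranging over $\mathbb{Q}$,
\begin{itemize}
\item[(G1)] $\sup_{q<a}j(q)=j(a)=\inf_{q>a}j(q)$ for all $a\in\mathbb{Q}$;
\item[(G2)] $\inf_qj(q)=j(\beta)$ and $\sup_qj(q)=j(\tau)$.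
\end{itemize}
For such $j$ let $\mathcal{N}_j$ be the $\mathcal{L}$-structure with domain $\mathbb{Q}$, $C(q)=j(q)$, $E(q)=1$ for $q>\alpha$ and $E(q)=j(\rho)$ for $q<\alpha$.
\end{definition}

Nothing is required of $j$ at irrational cuts, and this freedom is what we use later.

To control quantifiers we want to use the homogeneity of $(\mathbb{Q},<)$. Every automorphism $\pi$ of $(\mathbb{Q},<)$ extends to an automorphism of $W$ fixing $F$ pointwise, again written $\pi$. It respects $C$ but not $E$, since it may move a point across $\alpha$. It does respect $E$ once the difference between $\rho$ and $\mathbf{1}$ is forgotten. So let $\operatorname{tr}\colon W\to W$ be the identity on $\{w\le\tau\}$ and $\operatorname{tr}(\rho)=\operatorname{tr}(\mathbf{1})=\mathbf{1}$. This map commutes with every $\pi$, and it is the formal counterpart of the observation that $X$ is visible only above $e$.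

\begin{lemma}\label{lem:tr}
The map $\operatorname{tr}$ commutes with $\wedge,\vee,\to$. If a nonempty $S\subseteq W$ has an infimum in $W$, then $\operatorname{tr}(\inf S)=\inf\operatorname{tr}(S)$, and likewise for suprema.
\end{lemma}

\begin{proof}
For $\wedge,\vee$ use that $\operatorname{tr}$ is monotone. If $u\le w$, then $\operatorname{tr}(u\to w)=\mathbf{1}=\operatorname{tr}(u)\to\operatorname{tr}(w)$. Let $u>w$, so that $(u\to w)=w$. If $w\ge\rho$, both sides are $\mathbf{1}$. If $w\le\tau$, then $\operatorname{tr}(u)\ge u>w=\operatorname{tr}(w)$ and both sides are $w$.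

If $\inf S\ge\rho$, then $\operatorname{tr}(S)=\{\mathbf{1}\}$ and both sides are $\mathbf{1}$. If $\inf S\le\tau$, then $S\not\subseteq\{\rho,\mathbf{1}\}$, so $S'=\{w\in S:w\le\tau\}$ is nonempty; both $S$ and $\operatorname{tr}(S)$ arise from $S'$ by adding upper bounds of $S'$, so $\inf\operatorname{tr}(S)=\inf S'=\inf S=\operatorname{tr}(\inf S)$. For suprema: if $S$ has an element $\ge\rho$, both sides are $\mathbf{1}$; otherwise $\sup S\le\tau$ and $\operatorname{tr}$ is the identity on $S\cup\{\sup S\}$.
\end{proof}

We write $A(x_1,\dots,x_n)$ to indicate that the free variables of $A$ are among the distinct variables $x_1,\dots,x_n$; bound variables are renamed to be different from these.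

\begin{lemma}\label{lem:W}
For every $\mathcal{L}$-formula $A(x_1,\dots,x_n)$ there is a function $\|A\|\colon\mathbb{Q}^n\to W$ such that for all $\bar a\in\mathbb{Q}^n$:
\begin{itemize}
\item[(a)] $\|A\|(\bar a)\in F\cup\{a_1,\dots,a_n\}$;
\item[(b)] $\operatorname{tr}\bigl(\|A\|(\pi\bar a)\bigr)=\pi\bigl(\operatorname{tr}(\|A\|(\bar a))\bigr)$ for every automorphism $\pi$ of $(\mathbb{Q},<)$;
\item[(c)] $A^{\mathcal{N}_j}(\bar a)=j\bigl(\|A\|(\bar a)\bigr)$ for every good embedding $j$.
\end{itemize}
\end{lemma}

Only (c) is used afterward. Properties (a) and (b) carry the induction: they describe the set of values over which a quantifier ranges.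

\begin{proof}
Induction on the length of $A$. The only terms are variables.

\emph{Atoms.} Put $\|\bot\|(\bar a)=\mathbf{0}$, $\|C(x_i)\|(\bar a)=a_i$, and let $\|E(x_i)\|(\bar a)$ be $\mathbf{1}$ if $a_i>\alpha$ and $\rho$ if $a_i<\alpha$. Then (a) and (c) hold by definition. In (b) both sides are $\mathbf{0}$, $\pi a_i$ and $\mathbf{1}$, respectively.

\emph{Connectives.} For $\circ\in\{\wedge,\vee,\to\}$ put $\|A\circ B\|(\bar a)=\|A\|(\bar a)\circ\|B\|(\bar a)$, computed in $W$. By (A5) the result is an argument or $\mathbf{1}$, which gives (a), and $j$ and $\pi$ commute with $\circ$. So does $\operatorname{tr}$, by Lemma~\ref{lem:tr}. This gives (b) and (c).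

\emph{Quantifiers.} Consider $A(x,x_1,\dots,x_n)$, fix $\bar a$, and let $F_{\bar a}=F\cup\{a_1,\dots,a_n\}$ and
\[
S:=\{\|A\|(b,\bar a):b\in\mathbb{Q}\}.
\]
For $b\in\{a_1,\dots,a_n\}$ the value lies in $F_{\bar a}$ by (a). Let $I$ be one of the finitely many open intervals into which $a_1,\dots,a_n$ cut $\mathbb{Q}$, and let $b,b'\in I$. There is an automorphism $\pi$ of $\mathbb{Q}$ with $\pi b=b'$ that fixes all $a_i$: choose $c<b,b'<c'$ in $I$, map $[c,b]$ and $[b,c']$ linearly onto $[c,b']$ and $[b',c']$, and fix everything else. Put $w=\operatorname{tr}(\|A\|(b,\bar a))$. By (b), $\operatorname{tr}(\|A\|(b',\bar a))=\pi w$, and by (a), $w$ is $b$, or an element of $\{\mathbf{0},\beta,\tau,a_1,\dots,a_n\}$, or $\mathbf{1}$. In the first case $\pi w=b'$, in the other two $\pi w=w$. An element $\le\tau$ is its own only preimage under $\operatorname{tr}$, so exactly one of the following holds: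
\begin{itemize}
\item $\|A\|(b,\bar a)=b$ for all $b\in I$;
\item $\|A\|(b,\bar a)$ is one fixed element of $\{\mathbf{0},\beta,\tau,a_1,\dots,a_n\}$ for all $b\in I$;
\item $\|A\|(b,\bar a)\in\{\rho,\mathbf{1}\}$ for all $b\in I$.
\end{itemize}
The position of $b$ relative to $\alpha$ can matter only in the third case. Hence $S$ is the union of a subset of the finite set $F_{\bar a}$ and of finitely many whole intervals $I$. In $W$, the infimum of $I$ is its left endpoint, or $\beta$ if $I$ is unbounded below in $\mathbb{Q}$, and the supremum of $I$ is its right endpoint, or $\tau$. So $\inf S$ is the minimum, and $\sup S$ the maximum, of finitely many elements of $F_{\bar a}$. Put $\|\forall xA\|(\bar a)=\inf S$ and $\|\exists xA\|(\bar a)=\sup S$; then (a) holds.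

For (c), let $j$ be good. If $I$ has left endpoint $a_i$, then $\inf j(I)=\inf_{q>a_i}j(q)=j(a_i)$ by monotonicity and (G1); if $I$ is unbounded below, then $\inf j(I)=j(\beta)$ by monotonicity and (G2). So $\inf j(I)=j(\inf I)$, and symmetrically $\sup j(I)=j(\sup I)$. As $j$ preserves finite minima and maxima, $\inf j(S)=j(\inf S)$ and $\sup j(S)=j(\sup S)$. By the induction hypothesis $j(S)$ is the set of values of $A(b,\bar a)$ in $\mathcal{N}_j$, so these are the values of $\forall xA$ and $\exists xA$.

For (b), let $S_\pi:=\{\|A\|(b,\pi\bar a):b\in\mathbb{Q}\}=\{\|A\|(\pi b,\pi\bar a):b\in\mathbb{Q}\}$. The induction hypothesis gives $\operatorname{tr}(S_\pi)=\pi\operatorname{tr}(S)$. By Lemma~\ref{lem:tr}, and since $\pi$ is an automorphism of $W$,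
\[
\operatorname{tr}(\inf S_\pi)=\inf\operatorname{tr}(S_\pi)=\pi\inf\operatorname{tr}(S)=\pi\operatorname{tr}(\inf S).
\]
The same chain of equalities holds with $\sup$ in place of $\inf$.
\end{proof}

\begin{corollary}\label{cor:same}
For an $\mathcal{L}$-sentence $\theta$, whether $\theta^{\mathcal{N}_j}=1$ does not depend on the good embedding $j$.
\end{corollary}

\begin{proof}
By (c) and the injectivity of $j$, $\theta^{\mathcal{N}_j}=1$ is equivalent to $\|\theta\|=\mathbf{1}$.
\end{proof}

\subsection{The refuting pair}

For a good embedding $j$ put $j(\alpha-):=\sup_{q<\alpha}j(q)$ and $j(\alpha+):=\inf_{q>\alpha}j(q)$.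

\begin{proposition}\label{prop:pair}
Let $V$ be a G\"odel set and $j_1,j_2$ good embeddings with values in $V$ such that $j_1(\alpha-)=j_1(\alpha+)$ and $j_2(\alpha-)<j_2(\alpha+)$. Then there is a refuting pair of $V$-structures for $(\varphi,\psi)$.
\end{proposition}

\begin{proof}
Let $j$ be good, and expand $\mathcal{N}_j$ by interpreting $R\in\{P,Q\}$ as $1$ for $q>\alpha$ and $0$ for $q<\alpha$. Then $e=j(\rho)$. We have $\chi_R=1$, because $R$ is crisp, $R(q)=1$ implies $E(q)=1$, and $R(q)=0$ implies $E(q)=e$. Moreover $R(q)\to C(q)$ is $j(q)$ for $q>\alpha$ and $1$ for $q<\alpha$, and $\neg R(q)\wedge C(q)$ is $j(q)$ for $q<\alpha$ and $0$ for $q>\alpha$. So $\iota_R=j(\alpha+)$ and $\sigma_R=j(\alpha-)$.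

Let $\mathcal{M}_1$ be this expansion of $\mathcal{N}_{j_1}$ by $P$ and $\mathcal{M}_2$ this expansion of $\mathcal{N}_{j_2}$ by $Q$. In $\mathcal{M}_1$ we have $\iota_P=\sigma_P$, so $\varphi=1$. In $\mathcal{M}_2$ we have $\iota_Q>\sigma_Q$, so $\psi=\max(j_2(\rho),j_2(\alpha-))=j_2(\rho)<1$. Corollary~\ref{cor:same} supplies the remaining condition.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:standard}]
The entailment is Proposition~\ref{prop:entail}. For $i=1,2$ let $j_i(\beta)=\frac14$, $j_i(\tau)=\frac12$, $j_i(\rho)=\frac34$. On $\mathbb{Q}$ let $j_1$ be the restriction of an increasing homeomorphism $g\colon\mathbb{R}\to(\frac14,\frac12)$, and let $j_2$ be the restriction of increasing homeomorphisms $g_0\colon(-\infty,\alpha)\to(\frac14,\frac5{16})$ and $g_1\colon(\alpha,\infty)\to(\frac7{16},\frac12)$. Condition (G2) holds by the choice of the ranges. Condition (G1) follows from continuity at rational points; for $j_2$ this is where the irrationality of $\alpha$ is used, since a jump at a rational point would violate (G1). Finally $j_1(\alpha-)=g(\alpha)=j_1(\alpha+)$ and $j_2(\alpha-)=\frac5{16}<\frac7{16}=j_2(\alpha+)$.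 Proposition~\ref{prop:pair} and Lemma~\ref{lem:pair} give both non-existence statements.
\end{proof}

\section{Uncountable G\"odel sets}\label{sec:uncountable}

The same sentences work for every uncountable $V$. Such a $V$ need not contain an interval, so the good embeddings have to be built differently. Condition (G1) says that each $j(a)$ is a limit of the image of $j$ from both sides, and so we look for a countable set $D\subseteq V$ all of whose points are two-sided limits of $D$.

We use three textbook facts. By the Cantor--Bendixson theorem, an uncountable closed subset of $\mathbb{R}$ contains a nonempty perfect set, that is, a closed set without isolated points. By the Baire category theorem, a nonempty relatively open subset of a perfect set is uncountable. By Cantor's isomorphism theorem, any two nonempty countable dense linear orders without endpoints are isomorphic.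

\begin{proposition}\label{prop:uncountable}
If $V$ is uncountable, then $\mathbb{G}_V$ does not have the Craig interpolation property.
\end{proposition}

\begin{proof}
By Propositions~\ref{prop:entail} and~\ref{prop:pair} and Lemma~\ref{lem:pair} it suffices to find good embeddings $j_1,j_2$ with values in $V$, without and with a jump at $\alpha$.

Let $K\subseteq V$ be nonempty and perfect, and let $T$ be the set of points of $K$ that are limits of $K$ from both sides. If $s\in K$ is not a limit from the right, some interval $(s,s+\delta_s)$ is disjoint from $K$, and for different such $s$ these intervals are disjoint; so there are countably many such $s$. The same holds on the left, hence $K\setminus T$ is countable. Therefore every open interval that meets $K$ meets $T$, the set $T$ is uncountable, and every $s\in T$ is a limit of $T$ from both sides.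

Choose $k_0<k_1<k_2$ in $T$. Since $\min K$ and $\max K$ are not in $T$, we have $0<k_0$ and $k_2<1$. Let $D$ be a countable dense subset of the space $T_0=T\cap(k_0,k_1)$. Every open interval that meets $T_0$ meets $D$. Hence every $d\in D$ is a limit of $D$ from both sides, $\inf D=k_0$ and $\sup D=k_1$. It follows that for $d\in D$ the sets $D\cap(k_0,d)$ and $D\cap(d,k_1)$ are nonempty countable dense orders without endpoints, as are $\{q\in\mathbb{Q}:q<\alpha\}$ and $\{q\in\mathbb{Q}:q>\alpha\}$.

For $d\le d'$ in $D$ define $j\colon W\to V$ by $j(\mathbf{0})=0$, $j(\beta)=k_0$, $j(\tau)=k_1$, $j(\rho)=k_2$, $j(\mathbf{1})=1$, and let $j$ map $\{q<\alpha\}$ isomorphically onto $D\cap(k_0,d)$ and $\{q>\alpha\}$ isomorphically onto $D\cap(d',k_1)$. Then $j$ is strictly increasing. For $a\in\mathbb{Q}$, the image $j(\mathbb{Q})$ coincides with $D$ in a neighborhood of $j(a)$, and $j(a)$ is a two-sided limit of $D$; this gives (G1). Condition (G2) follows from $\inf D=k_0$ and $\sup D=k_1$. Since $d$ is a limit of $D$ from the left and $d'$ from the right, $j(\alpha-)=d$ and $j(\alpha+)=d'$. Take $d=d'$ for $j_1$ and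 $d<d'$ for $j_2$.
\end{proof}

\section{At most three values}\label{sec:three}

\subsection{Translation into classical logic}

A value in $\{0,h,1\}$, where $0<h<1$, is determined by two bits: whether it is $1$ and whether it is positive. For a language $\mathcal{K}$ let $\mathcal{K}^*$ have the same function and constant symbols and, for each predicate symbol $R$ of $\mathcal{K}$, two predicate symbols $R^1,R^+$ of the same arity. For a $\{0,h,1\}$-structure $\mathcal{M}$ for $\mathcal{K}$, let $\mathcal{M}^*$ be the classical $\mathcal{K}^*$-structure with the same domain, functions and constants in which $R^1$ holds where $R=1$ and $R^+$ holds where $R>0$. Let $\mathcal{M}^c$ be the crisp $\mathcal{K}$-structure with the same domain, functions and constants in which $R$ is $1$ exactly where $R>0$ in $\mathcal{M}$. Let $\mathrm{Ax}(\mathcal{K})$ be the set of sentences $\forall\bar x\,(R^1(\bar x)\to R^+(\bar x))$. For a $\mathcal{K}$-formula $A$ define $\mathcal{K}^*$-formulas $A^1,A^+$ by recursion: $R(\bar t)^1=R^1(\bar t)$, $R(\bar t)^+=R^+(\bar t)$, $\bot^1=\bot^+=\bot$; both translations commute with $\wedge,\vee,\forall,\exists$;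 and
\[
(A\to B)^+=A^+\to B^+,\qquad(A\to B)^1=(A^1\to B^1)\wedge(A^+\to B^+).
\]

\begin{lemma}\label{lem:star}
Let $0<h<1$.
\begin{itemize}
\item[(i)] The structures $\mathcal{M}^*$ are exactly the classical models of $\mathrm{Ax}(\mathcal{K})$.
\item[(ii)] Under any assignment, $A$ has value $1$ in $\mathcal{M}$ if and only if $A^1$ is true in $\mathcal{M}^*$, and positive value if and only if $A^+$ is true in $\mathcal{M}^*$.
\item[(iii)] $A$ has positive value in $\mathcal{M}$ if and only if it has value $1$ in $\mathcal{M}^c$.
\end{itemize}
\end{lemma}

\begin{proof}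
(i) In a model of $\mathrm{Ax}(\mathcal{K})$ let $R$ be $1$ where $R^1$ holds, $h$ where only $R^+$ holds, and $0$ elsewhere. (ii) Induction on $A$. As there are finitely many values, infima and suprema are attained. A minimum is $1$ (is positive) if and only if all its entries are, and a maximum if and only if some entry is; this covers $\wedge,\vee,\forall,\exists$. Next, $(a\to b)>0$ fails exactly when $a>b=0$, that is, when $a>0$ holds and $b>0$ fails. And $(a\to b)=1$ fails exactly when $a>b$, which in $\{0,h,1\}$ means that $a=1\neq b$ or $a>0=b$. (iii) The formula $A^+$ is $A$ with each $R$ replaced by $R^+$, so its truth in $\mathcal{M}^*$ is the truth of $A$ in $\mathcal{M}^c$.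
\end{proof}

We use two classical theorems for first-order logic without equality. \emph{Compactness}: a set of sentences has a model if each finite subset has one. \emph{Craig's theorem}: $\mathbb{G}_{\{0,1\}}$ has the Craig interpolation property \cite{Craig}; for languages with function symbols see \cite[\S5.13]{Harrison}. If one uses only the version for predicate and constant symbols, the proof below gives Proposition~\ref{prop:three} for such languages. Allowing $0$-ary predicate symbols costs nothing: replace each such $r$ by $\forall x\,R(x)$, interpolate, and write $r$ for each $R(t)$ in the interpolant.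

\subsection{Interpolation}

One cannot simply interpolate between the translations, because an $\mathcal{L}^*$-sentence need not be the translation of an $\mathcal{L}$-sentence. Instead we run Lemma~\ref{lem:pair} backward: if there is no interpolant, compactness produces a refuting pair, and with three values the two structures can be merged into a single counterexample to the entailment.

\begin{proposition}\label{prop:three}
If $|V|\le3$, then $\mathbb{G}_V$ has the Craig interpolation property.
\end{proposition}

\begin{proof}
For $V=\{0,1\}$ this is Craig's theorem. Let $V=\{0,h,1\}$; all many-valued structures below are $V$-structures. Let $\varphi_1$ be an $\mathcal{L}_1$-sentence and $\varphi_2$ an $\mathcal{L}_2$-sentence with $\varphi_1\models_V\varphi_2$, let $\mathcal{L}=\mathcal{L}_1\cap\mathcal{L}_2$, and suppose that there is no interpolant. Note that $\mathcal{L}_1^*\cap\mathcal{L}_2^*=\mathcal{L}^*$.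

\emph{Step 1: the lower level.} A would-be interpolant can exceed $\varphi_2$ in two ways, with $\varphi_2=0$ or with $\varphi_2=h$. We first exclude the former. Crisp structures are $V$-structures, so $\varphi_1$ classically implies $\varphi_2$. Let $\kappa$ be a classical interpolant in $\mathcal{L}$, and let $\kappa'$ arise from $\kappa$ by replacing each atom $R(\bar t)$ by $\neg\neg R(\bar t)$. The value of $\neg\neg R(\bar t)$ in $\mathcal{M}$ is the value of $R(\bar t)$ in $\mathcal{M}^c$, so $(\kappa')^{\mathcal{M}}=\kappa^{\mathcal{M}^c}\in\{0,1\}$. If $\varphi_1^{\mathcal{M}}>0$, then $\varphi_1^{\mathcal{M}^c}=1$ by Lemma~\ref{lem:star}(iii), so $(\kappa')^{\mathcal{M}}=1$. Thus $\varphi_1\models_V\kappa'$. If $(\kappa')^{\mathcal{M}}>0$, then $\kappa$ and hence $\varphi_2$ are $1$ in $\mathcal{M}^c$, so $\varphi_2^{\mathcal{M}}>0$.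

\emph{Step 2: the structure $\mathcal{N}_2$.} Let $\Gamma$ be the set of $\mathcal{L}$-sentences $\theta$ with $\varphi_1\models_V\theta$. For finite $\Gamma_0\subseteq\Gamma$, the sentence $\gamma=\bigwedge\Gamma_0\wedge\kappa'$ lies in $\Gamma$ and is not an interpolant, so $\gamma>\varphi_2$ in some $\mathcal{L}_2$-structure. There $\kappa'>0$, so $\varphi_2>0$ by Step 1, which leaves $\varphi_2=h$ and $\gamma=1$. By Lemma~\ref{lem:star}(ii), the set $\mathrm{Ax}(\mathcal{L}_2)\cup\{\theta^1:\theta\in\Gamma\}\cup\{\neg(\varphi_2^1)\}$ is finitely satisfiable. Compactness and Lemma~\ref{lem:star}(i),(ii) give an $\mathcal{L}_2$-structure $\mathcal{N}_2$ in which $\varphi_2<1$ and all members of $\Gamma$ have value $1$.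

\emph{Step 3: the structure $\mathcal{N}_1$.} We claim that there is an $\mathcal{L}_1$-structure $\mathcal{N}_1$ with $\varphi_1=1$ such that an $\mathcal{L}$-sentence has value $1$ in $\mathcal{N}_1$ if and only if it has value $1$ in $\mathcal{N}_2$. Otherwise the set
\[
\mathrm{Ax}(\mathcal{L}_1)\cup\{\varphi_1^1\}\cup\{\theta^1:\theta^{\mathcal{N}_2}=1\}\cup\{\neg(\theta^1):\theta^{\mathcal{N}_2}<1\},
\]
with $\theta$ ranging over $\mathcal{L}$-sentences, has an unsatisfiable finite subset. Let $\mu$ be the conjunction of the sentences $\theta$ of the first kind that occur in it ($\top$ if none), and $\delta$ the disjunction of those of the second kind ($\bot$ if none). Then $\mu^{\mathcal{N}_2}=1$, $\delta^{\mathcal{N}_2}<1$, and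
\begin{equation}\label{eq:deduction}
\varphi_1=\mu=1\text{ implies }\delta=1\text{ in every }\mathcal{L}_1\text{-structure.}
\end{equation}
We show $\varphi_1\models_V\mu\to\delta$. Suppose $\varphi_1>(\mu\to\delta)$ in $\mathcal{M}$. By (A1), $\mu>\delta$ and $\varphi_1>\delta$. If $\delta=h$, then $\varphi_1=\mu=1$, against \eqref{eq:deduction}. If $\delta=0$, then $\varphi_1,\mu>0$, so $\varphi_1=\mu=1$ in $\mathcal{M}^c$; by \eqref{eq:deduction} $\delta=1$ in $\mathcal{M}^c$, so $\delta^{\mathcal{M}}>0$, a contradiction. Hence $\mu\to\delta$ is in $\Gamma$ and has value $1$ in $\mathcal{N}_2$. With $\mu^{\mathcal{N}_2}=1$ this gives $\delta^{\mathcal{N}_2}=1$, a contradiction.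

\emph{Step 4: $\mathcal{N}_1^*$ and $\mathcal{N}_2^*$ satisfy the same $\mathcal{L}^*$-sentences.} It suffices to assign to each $\mathcal{L}^*$-sentence $\lambda$ an $\mathcal{L}$-sentence $\lambda'$ such that, for $i=1,2$, $\lambda$ is true in $\mathcal{N}_i^*$ if and only if $\lambda'=1$ in $\mathcal{N}_i$; then Step 3 applies to $\lambda'$. For a predicate symbol $R\in\mathcal{L}$ the sentence $\mathrm{cr}(R)$ has value $h$ or $1$, since $a\vee\neg a\in\{h,1\}$ for $a\in V$, so by Step 3 it has the same value in $\mathcal{N}_1$ and $\mathcal{N}_2$.

Suppose first that $\mathrm{cr}(R)=1$ for all predicate symbols $R\in\mathcal{L}$. Then each such $R$ is crisp in both structures and $R^1,R^+$ both hold exactly where $R=1$. Let $\lambda'$ arise from $\lambda$ by writing $R$ for $R^1$ and $R^+$.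

Otherwise some $u=\mathrm{cr}(R_0)$ has value $h$ in both structures, and the shared language has a name for $h$. Let $\lambda'$ arise from $\lambda$ by the replacements
\[
R^1(\bar t)\mapsto R(\bar t)\vee u,\qquad R^+(\bar t)\mapsto\neg\neg R(\bar t)\vee u,\qquad\bot\mapsto u .
\]
Each replaced atom has value $1$ if the atom is true in $\mathcal{N}_i^*$ and $h$ if it is false. On $\{h,1\}$ the operations $\wedge,\vee,\to,\inf,\sup$ are the classical ones with $h$ for ``false''; so $\lambda'$ is as required.

\emph{Step 5: merging.} Let $\mathrm{Th}_i$ be the set of $\mathcal{L}_i^*$-sentences true in $\mathcal{N}_i^*$. If $\mathrm{Th}_1\cup\mathrm{Th}_2$ had no model, compactness would give $\alpha_i\in\mathrm{Th}_i$ such that $\alpha_1$ classically implies $\neg\alpha_2$, and a classical interpolant would be an $\mathcal{L}^*$-sentence true in $\mathcal{N}_1^*$ and false in $\mathcal{N}_2^*$, against Step 4. So $\mathrm{Th}_1\cup\mathrm{Th}_2$ has a model. It satisfies $\mathrm{Ax}(\mathcal{L}_1\cup\mathcal{L}_2)$, so it is $\mathcal{M}^*$ for a $V$-structure $\mathcal{M}$ for $\mathcal{L}_1\cup\mathcal{L}_2$. As $\varphi_1^1\in\mathrm{Th}_1$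 and $\neg(\varphi_2^1)\in\mathrm{Th}_2$, we get $\varphi_1^{\mathcal{M}}=1>\varphi_2^{\mathcal{M}}$, contradicting $\varphi_1\models_V\varphi_2$.
\end{proof}

Step 4 has no analog for four values: in Example~\ref{ex:four} the structures with $r=a$ and $r=b$ give the value $1$ to the same shared sentences, yet they differ in whether $r\ge b$.

\section{Countably infinite G\"odel sets}\label{sec:countable}

For countably infinite $V$ neither earlier example works: there are too many values for counting, and too few for a good embedding, since the left limits of a good embedding at different real cuts are different elements of $V$. But this very shortage can be used. Classical first-order logic cannot express that a finite linear order has an odd number of elements. With a private predicate $P$ that colors the elements alternately one can say ``odd'', and with a private $Q$ one can say ``even''. Classically the two statements are compatible, because both can hold in an infinite order. In $\mathbb{G}_V$ we can exclude infinite orders. Think of the elements of the order as stages. At the first stage there is a pair of values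 $c<c'$; at each further stage every pair of the previous stage is split by a new value in between. With $n$ stages one needs $2^{n-1}+1$ values, which an infinite $V$ supplies. Infinitely many stages produce a densely ordered set of values, which a countable closed $V$ cannot contain.

Let $\mathcal{L}=\{N,<,r\}$ with $N$ unary, $<$ binary and $r$ $0$-ary; let $\mathcal{L}_1=\mathcal{L}\cup\{P,C,J\}$ and $\mathcal{L}_2=\mathcal{L}\cup\{Q\}$ with $P,Q,C$ unary and $J$ ternary. Read $N(x)$ as ``$x$ is a stage'' and $J(x,y,z)$ as ``$(y,z)$ is a pair of stage $x$''. Put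
\begin{align*}
\mathrm{first}(x)&:=N(x)\wedge\neg\exists z\,(N(z)\wedge z<x),\\
\mathrm{last}(x)&:=N(x)\wedge\neg\exists z\,(N(z)\wedge x<z),\\
\mathrm{next}(x,y)&:=N(x)\wedge N(y)\wedge x<y\wedge\neg\exists z\,(N(z)\wedge x<z\wedge z<y),\\
\mathrm{ord}&:=\exists x\,\mathrm{first}(x)\wedge\forall x\,\bigl(N(x)\to(\mathrm{last}(x)\vee\exists y\,\mathrm{next}(x,y))\bigr),\\
\mathrm{alt}(R)&:=\forall x\,(\mathrm{first}(x)\to R(x))\wedge\forall x\forall y\,\bigl(\mathrm{next}(x,y)\to(R(x)\leftrightarrow\neg R(y))\bigr),\\
\mathrm{odd}(P)&:=\mathrm{alt}(P)\wedge\forall x\,(\mathrm{last}(x)\to P(x)),\\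
\mathrm{even}(Q)&:=\mathrm{alt}(Q)\wedge\forall x\,(\mathrm{last}(x)\to\neg Q(x)),\\
\mathrm{split}&:=\forall x\,\bigl(\mathrm{first}(x)\to\exists y\exists z\,J(x,y,z)\bigr)\\
&\qquad\wedge\forall x\forall x'\forall y\forall z\,\bigl((\mathrm{next}(x,x')\wedge J(x,y,z))\to\exists u\,(J(x',y,u)\wedge J(x',u,z))\bigr),\\
\mathrm{incr}&:=\forall x\forall y\forall z\,\bigl(J(x,y,z)\to(C(y)\prec C(z))\bigr)\wedge\forall z\,(C(z)\to r),
\end{align*}
and
\begin{align*}
\varphi_\omega&:=\mathrm{cr}(N)\wedge\mathrm{cr}(<)\wedge\mathrm{cr}(P)\wedge\mathrm{cr}(J)\wedge\mathrm{ord}\wedge\mathrm{odd}(P)\wedge\mathrm{split}\wedge\mathrm{incr},\\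
\psi_\omega&:=(\mathrm{cr}(Q)\wedge\mathrm{even}(Q))\to r .
\end{align*}
The symbol $r$ ties the two sentences together. By (A4), $C(y)\prec C(z)$ forces a strict inequality only when its value exceeds $C(z)$; with $C\equiv1$ the first conjunct of $\mathrm{incr}$ is $1$ for any $J$. The second conjunct keeps $C$ below $r$, and a failure of $\psi_\omega$ keeps $r$ below the level at which the other statements hold.

At that level, predicates that are almost crisp behave classically.

\begin{lemma}\label{lem:level}
Let $v>0$, and let all predicates of a formula $A$ take values in $U=\{0\}\cup[v,1]$ in a structure $\mathcal{M}$. Then $A$ takes values in $U$, and its value is $\ge v$ if and only if $A$ holds in the classical structure in which an atom is true exactly when its value in $\mathcal{M}$ is $\ge v$.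
\end{lemma}

\begin{proof}
Let $c\colon U\to\{0,1\}$ send $0$ to $0$ and $[v,1]$ to $1$. For nonempty $S\subseteq U$, $\inf S$ is $0$ if $0\in S$ and $\ge v$ otherwise, and $\sup S$ is $0$ if $S=\{0\}$ and $\ge v$ otherwise. For $a,b\in U$, $a\to b$ is $0$ if $a\ge v$ and $b=0$, and it is $1$ or $b\ge v$ otherwise. So $U$ is closed under all operations and $c$ commutes with them.
\end{proof}

\begin{lemma}\label{lem:omega-entail}
If $V$ is countable, then $\varphi_\omega\models_V\psi_\omega$.
\end{lemma}

\begin{proof}
Suppose $\varphi_\omega>\psi_\omega$ in a $V$-structure $\mathcal{M}$. By (A1), $\psi_\omega=r<1$ and the premise of $\psi_\omega$ exceeds $r$. Let $v$ be the minimum of $\varphi_\omega$ and that premise, so $v>r\ge0$. By (A3), $N,<,P,Q,J$ take values in $\{0\}\cup[v,1]$. Call an atom in these symbols true if its value is $\ge v$. By Lemma~\ref{lem:level}, $\mathrm{ord}$, $\mathrm{odd}(P)$, $\mathrm{even}(Q)$ and $\mathrm{split}$ hold classically. Furthermore,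
\begin{equation}\label{eq:incr}
J(x,y,z)\text{ true implies }C(y)<C(z).
\end{equation}
Indeed, $(C(y)\prec C(z))\ge v$ by (A2), and $(C(z)\to r)\ge v>r$ gives $C(z)\le r<v$ by (A1); now apply (A4).

By $\mathrm{ord}$, choose $x_0$ with $\mathrm{first}(x_0)$ and, as long as $\mathrm{last}(x_i)$ fails, $x_{i+1}$ with $\mathrm{next}(x_i,x_{i+1})$.

Suppose the process stops at $x_m$ with $\mathrm{last}(x_m)$. By $\mathrm{alt}(P)$ and $\mathrm{alt}(Q)$, each of $P(x_i)$ and $Q(x_i)$ holds if and only if $i$ is even. But $\mathrm{odd}(P)$ gives $P(x_m)$ and $\mathrm{even}(Q)$ gives $\neg Q(x_m)$, a contradiction.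

Suppose the process never stops. We choose elements $y_q$ for the dyadic rationals $q\in[0,1]$ such that $J(x_n,y_{k/2^n},y_{(k+1)/2^n})$ is true for all $n$ and $0\le k<2^n$. The first conjunct of $\mathrm{split}$ gives $y_0,y_1$. Given the elements for $n$, the second conjunct applied to $x_n,x_{n+1},y_{k/2^n},y_{(k+1)/2^n}$ gives an element $u$, and we put $y_{(2k+1)/2^{n+1}}=u$. By \eqref{eq:incr}, writing two dyadic rationals with a common denominator, $q\mapsto C(y_q)$ is strictly increasing. For real $\gamma\in(0,1)$ let $c_\gamma=\sup_{q<\gamma}C(y_q)$, which lies in $V$ because $V$ is closed. If $\gamma<\gamma'$, choose dyadic $q,q'$ with $\gamma<q<q'<\gamma'$; then $c_\gamma\le C(y_q)<C(y_{q'})\le c_{\gamma'}$. So $V$ is uncountable, a contradiction.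
\end{proof}

For the refuting pair we recall the Ehrenfeucht--Fra\"{\i}ss\'e game on two classical relational structures. In each of $k$ rounds Spoiler picks an element of one structure and Duplicator answers with an element of the other; Duplicator wins if the chosen pairs form a partial isomorphism. If Duplicator has a winning strategy, the structures agree on all sentences of quantifier depth at most $k$. For two finite linear orders with at least $2^k$ elements each, she has one.

\begin{proposition}\label{prop:countable}
If $V$ is countably infinite, then $\mathbb{G}_V$ does not have the Craig interpolation property.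
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:omega-entail} it suffices to show that no $\mathcal{L}$-sentence $\theta$ satisfies $\varphi_\omega\models_V\theta\models_V\psi_\omega$. Here the pair of structures depends on $\theta$, and we use only that $V$ is infinite.

For $n\ge1$ let $\mathcal{K}_n$ be the classical $\{N,<\}$-structure with domain $\mathbb{N}=\{0,1,2,\dots\}$, $N=\{0,\dots,n-1\}$, and $<$ the usual order on $N$, false outside $N\times N$. The elements outside $N$ are there to index values of $C$. In $\mathcal{K}_n$, $\mathrm{first}(x)$ means $x=0$, $\mathrm{last}(x)$ means $x=n-1$, and $\mathrm{next}(x,y)$ means $y=x+1<n$; so $\mathrm{ord}$ holds. For $\varepsilon\in V\cap(0,1)$ let $\mathcal{K}_n^\varepsilon$ be the expansion to $\mathcal{L}$ with $r=\varepsilon$. It is a $\{0,\varepsilon,1\}$-structure.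

Let $\theta$ be an interpolant. Let $\theta^\circ$ arise from the translation $\theta^1$ of Section~\ref{sec:three} by writing $N$ for $N^1,N^+$, writing $<$ for $<^1,<^+$, and writing $\bot$ for $r^1$ and $\top$ for $r^+$. By Lemma~\ref{lem:star}(ii), for all $n$ and $\varepsilon$,
\begin{equation}\label{eq:circ}
\theta=1\text{ in }\mathcal{K}_n^\varepsilon\quad\Longleftrightarrow\quad\theta^\circ\text{ is true in }\mathcal{K}_n .
\end{equation}
Let $k$ be the quantifier depth of $\theta^\circ$, and let $n\ge2^k$ be odd. Duplicator wins the $k$-round game on $\mathcal{K}_n$ and $\mathcal{K}_{n+1}$: inside $N$ she follows her strategy for the two linear orders, and outside $N$ she follows a fixed bijection between the two infinite remainders, on which no atom holds. So $\theta^\circ$ has the same truth value in $\mathcal{K}_n$ and $\mathcal{K}_{n+1}$.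

Let $L=2^{n-1}$, choose $c_0<c_1<\dots<c_L$ in $V\setminus\{1\}$, and put $\varepsilon=c_L\in(0,1)$. Expand $\mathcal{K}_n^\varepsilon$ to $\mathcal{M}_1$ as follows: $P$ and $J$ are crisp; $P(i)$ holds if and only if $i<n$ and $i$ is even; $J(i,y,z)$ holds if and only if $i<n$ and $z=y+2^{n-1-i}\le L$; and $C(y)=c_y$ for $y\le L$, $C(y)=c_0$ for $y>L$. (For $n=3$ the pair $(0,4)$ of stage $0$ splits into $(0,2),(2,4)$ and then into $(0,1),\dots,(3,4)$.) The four conjuncts $\mathrm{cr}$ and $\mathrm{ord}$ have value $1$. So has $\mathrm{odd}(P)$, because $n-1$ is even. For $\mathrm{split}$, $J(0,0,L)$ holds, and if $J(i,y,z)$ holds and $i+1<n$, then $u=y+2^{n-2-i}$ satisfies $J(i+1,y,u)$ and $J(i+1,u,z)$. For $\mathrm{incr}$, $J(i,y,z)$ implies $y<z\le L$, so $C(y)<C(z)$ and $(C(y)\prec C(z))=1$; and $C\le c_L=r$ everywhere. Hence $\varphi_\omega=1$ in $\mathcal{M}_1$, so $\theta=1$ in $\mathcal{K}_n^\varepsilon$, and by \eqref{eq:circ}, used twice, $\theta=1$ in $\mathcal{K}_{n+1}^\varepsilon$.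

Expand $\mathcal{K}_{n+1}^\varepsilon$ to $\mathcal{M}_2$ by the crisp predicate $Q$ that holds exactly for the even $i\le n$. The last element $n$ is odd, so $\mathrm{cr}(Q)\wedge\mathrm{even}(Q)=1$ and $\psi_\omega=\varepsilon<1=\theta$ in $\mathcal{M}_2$. This contradicts $\theta\models_V\psi_\omega$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Craig}
W.~Craig, J. Symbolic Logic 22 (1957).

\bibitem{Harrison}
J.~Harrison, \emph{Handbook of Practical Logic and Automated Reasoning}, CUP, 2009.

\bibitem{Rational}
\emph{The Craig interpolation property for rational G\"odel logic},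
\texttt{https://ijfs.usb.ac.ir/\allowbreak article\_7134\_\allowbreak e6c548791a0696b9531e2aaab2c86644.pdf}

\end{thebibliography}
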